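# Critical orbit relations of cubic polynomials: irreducibility through the prime 3

## 1. Two critical orbits that meet at time two

Take $f(z)=z^3-3a^2z+b$ with complex parameters $a,b$. Since $f'(z)=3(z-a)(z+a)$, the critical points are $a$ and $-a$. Their first images are
$$f(a)=b-2a^3,\qquad f(-a)=b+2a^3 .$$
For which $(a,b)$ do the two critical orbits meet at time two, that is, $f^2(a)=f^2(-a)$? The tool is the identity
$$f(u)-f(v)=(u-v)\,(u^2+uv+v^2-3a^2),\tag{1}$$
which follows from $u^3-v^3=(u-v)(u^2+uv+v^2)$. With $u=b-2a^3$ and $v=b+2a^3$ we have $u-v=-4a^3$, $u^2+v^2=2b^2+8a^6$ and $uv=b^2-4a^6$, so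
$$f^2(a)-f^2(-a)=-4a^3\,(4a^6-3a^2+3b^2).$$

The factor $-4a^3$ is $f(a)-f(-a)$: it records that the orbits have already met earlier, which happens only if $a=0$, when the critical points coincide. The new information is in
$$D(a,b)=4a^6-3a^2+3b^2 .$$
Is $D$ irreducible in $\mathbb C[a,b]$? View it as a polynomial in $b$. A root in $\mathbb C(a)$ would satisfy $b^2=a^2\left(1-\tfrac43a^4\right)$, but $1-\frac43a^4$ has four simple zeros and is not a square in $\mathbb C(a)$. So $D$ is irreducible over $\mathbb C(a)$, and because its leading coefficient in $b$ is the constant $3$, it is irreducible in $\mathbb C[a,b]$.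

Two features of $D$ will come back in general. Modulo $3$ it collapses to a pure power, $D\equiv a^6$. Near the origin it looks like $3(b-a)(b+a)$: two branches cross there, with tangent lines $b=a$ and $b=-a$.

What about time three? By (1), $f^3(a)-f^3(-a)=-4a^3\,D\,(u^2+uv+v^2-3a^2)$ with $u=f^2(a)$, $v=f^2(-a)$. The last factor has degree $18$, and the square-root argument is no longer available. We want an argument that works at all times, also when the two orbits meet at different times.

## 2. The curves $\mathcal S_{n,m}$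

Every cubic polynomial is affinely conjugate to some $f_{a,b}(z)=z^3-3a^2z+b$. Clearly $f_{-a,b}=f_{a,b}$, and
$$f_{a,-b}(z)=-f_{a,b}(-z),\tag{2}$$
so $z\mapsto -z$ conjugates $f_{a,b}$ to $f_{a,-b}$. The moduli space of cubic polynomials is therefore described by the coordinates $x=a^2$, $y=b^2$. Put $\pi(a,b)=(a^2,b^2)$.

**Definition (critical orbit relation).** Let $n\ge m\ge0$. The polynomial $f_{a,b}$ satisfies the critical orbit relation $(n,m)$ if $f_{a,b}^{\,n}(c)=f_{a,b}^{\,m}(-c)$ for some $c\in\{a,-a\}$, where $f^0=\mathrm{id}$. The relation is minimal if, when $m\ge1$, also $f_{a,b}^{\,n-1}(c)\neq f_{a,b}^{\,m-1}(-c)$ for that $c$.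

For example, if $a=0$ the two critical points are equal and the relation $(m,m)$ holds for every $m$, but for $m\ge1$ it is never minimal. If $a=1$ and $b^2=-\frac13$, then $D(1,b)=4-3+3b^2=0$ and $f(1)=b-2\ne b+2=f(-1)$, so the relation $(2,2)$ holds and is minimal.

**Definition (the curve).** $\mathcal S_{n,m}\subset\mathbb C^2$ is the Zariski closure of the set of points $(a^2,b^2)$ such that $f_{a,b}$ satisfies the minimal relation $(n,m)$.

For $(n,m)=(1,1)$ we would need $f(a)-f(-a)=-4a^3=0$ together with $a\ne-a$, which is impossible; so $\mathcal S_{1,1}=\emptyset$, and this pair is excluded from now on. In every other case $\mathcal S_{n,m}$ is a plane curve, $\{Q_{n,m}=0\}$ with $Q_{n,m}$ reduced, that is, without repeated factors. The curve is irreducible if $Q_{n,m}$ is irreducible in $\mathbb C[x,y]$. The conjecture in "Generating Special Curves for Cubic Polynomials" says that every $\mathcal S_{n,m}$ is irreducible. We prove that this is true.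

Some cases by hand.

* $(0,0)$: the relation is $a=-a$, so $\mathcal S_{0,0}=\{x=0\}$.
* $(1,0)$ with $c=a$: $f(a)=-a$ means $b=a(2a^2-1)$. Squaring, $\mathcal S_{1,0}=\{y=x(2x-1)^2\}$, a graph over the $x$-line, hence irreducible.
* $(2,1)$ with $c=a$: put $u=f(a)$ and $v=-a$ in (1). The second factor is $u^2-au-2a^2=(u-2a)(u+a)$, and minimality forbids $u=-a$. So $u=2a$, that is, $b=2a(a^2+1)$, and $\mathcal S_{2,1}=\{y=4x(x+1)^2\}$.
* $(2,2)$: from Section 1, $\mathcal S_{2,2}=\{4x^3-3x+3y=0\}$, again a graph.
* $(2,0)$ with $c=a$: with $u=b-2a^3$, expanding $u^3-3a^2u+b+a$ gives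
$$f^2(a)+a=b\,(12a^6-3a^2+b^2+1)-a\,(8a^8-6a^4+6a^2b^2-1).$$
Multiplying by the same expression with $a$ replaced by $-a$ produces, up to sign, $x(8x^4-6x^2+6xy-1)^2-y(12x^3-3x+y+1)^2$. This is not a graph, and the degree is already $9$.

In the case $(1,0)$, the irreducible polynomial $y-x(2x-1)^2$ pulls back to the product $\big(b-a(2a^2-1)\big)\big(b+a(2a^2-1)\big)$. So pulling back can break irreducibility. In the opposite direction there is no danger: the image of an irreducible curve is irreducible. Hence we look for the right irreducible polynomial upstairs, in the $(a,b)$-plane, where the critical point $c=a$ is marked.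

## 3. The polynomials $R_{n,m}$ in the marked plane

Put $U_j=f_{a,b}^{\,j}(a)$ and $V_j=f_{a,b}^{\,j}(-a)$, polynomials in $\mathbb Z[a,b]$. By (1),
$$U_n-V_m=(U_{n-1}-V_{m-1})\,(u^2+uv+v^2-3a^2),\qquad u=U_{n-1},\ v=V_{m-1}\quad(m\ge1).$$
The first factor is the shorter relation, so a minimal relation lives on the second. For $m=1$ we have $v=-a$, and the second factor splits further as $(u-2a)(u+a)$, where $u+a=u-v$ is again the shorter relation. This dictates the following.

**Definition.** For $n\ge m\ge0$, $(n,m)\ne(1,1)$, write $k=n-m$ and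
$$R_{n,0}=U_n+a,\qquad R_{n,1}=U_{n-1}-2a\ \ (n\ge2),$$
$$R_{n,m}=u^2+uv+v^2-3a^2,\quad u=U_{n-1},\ v=V_{m-1}\qquad(n\ge m\ge2).$$

Thus $R_{0,0}=2a$, $R_{1,0}=b+a-2a^3$, $R_{2,1}=b-2a-2a^3$ and $R_{2,2}=D$.

**Theorem 1.** For all $n\ge m\ge0$, $(n,m)\neq(1,1)$, the polynomial $R_{n,m}$ is irreducible in $\mathbb C[a,b]$, and $\mathcal S_{n,m}=\pi(\{R_{n,m}=0\})$. In particular every $\mathcal S_{n,m}$ is an irreducible curve.

For $R_{0,0}=2a$ irreducibility is clear, so in Sections 6–8 we take $n\ge1$.

We need upper bounds for degrees. If $g\in\mathbb Z[a,b]$ has total degree at most $d$ with $d\ge1$, then $g^3-3a^2g+b$ has degree at most $\max(3d,d+2,1)=3d$. Hence $\deg U_j,\deg V_j\le3^j$ and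
$$\deg R_{n,0}\le3^n,\qquad \deg R_{n,1}\le3^{n-1},\qquad \deg R_{n,m}\le2\cdot3^{n-1}\ (m\ge2).\tag{3}$$

## 4. Irreducibility and reduction modulo a prime

A sensible first approach to proving an integer polynomial irreducible is to reduce it modulo a prime. Since we want irreducibility over $\mathbb C$, two facts are needed.

**Lemma 1.** A nonconstant polynomial $P\in\mathbb Q[a,b]$ that is irreducible over $\overline{\mathbb Q}$ is irreducible over $\mathbb C$.

*Proof.* Suppose $P=P_1P_2$ over $\mathbb C$ with $\deg P_i=d_i\ge1$. The statement "$P$ is a product of a polynomial of degree at most $d_1$ and one of degree at most $d_2$" is a finite system of polynomial equations over $\mathbb Q$ in the unknown coefficients. It has a solution over $\mathbb C$, so its equations do not generate the unit ideal, and by the Nullstellensatz it has a solution over $\overline{\mathbb Q}$. The two factors found there have degrees at most $d_1,d_2$ with sum $\deg P=d_1+d_2$, so their degrees are exactly $d_1,d_2\ge1$. Thus $P$ is reducible over $\overline{\mathbb Q}$.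 $\square$

**Lemma 2.** Let $\mathcal O$ be a discrete valuation ring with fraction field $K$, uniformizer $\varpi$ and residue field $\kappa$; a bar denotes reduction to $\kappa$. Let $P\in\mathcal O[a,b]$ be nonconstant with $\bar P\neq0$ and $\deg\bar P=\deg P$. If $P=P_1P_2$ in $K[a,b]$ with both degrees positive, then after multiplying $P_1$ by a constant and dividing $P_2$ by it we have $P_i\in\mathcal O[a,b]$ and $\deg\bar P_i=\deg P_i>0$ for $i=1,2$.

*Proof.* Scale so that $P_1$ has coefficients in $\mathcal O$, not all divisible by $\varpi$. Write $P_2=\varpi^sP_2'$ with $s\in\mathbb Z$ and $P_2'$ of the same kind. Since $\kappa[a,b]$ is a domain, $\bar P_1\bar P_2'\ne0$, so $P_1P_2'$ has a unit coefficient (Gauss's lemma). Now $P=\varpi^sP_1P_2'$ lies in $\mathcal O[a,b]$ and has nonzero reduction, which forces $s=0$. So $P_2\in\mathcal O[a,b]$ and $\bar P=\bar P_1\bar P_2$. Finally $\deg\bar P_i\le\deg P_i$, while both pairs of degrees have sum $\deg\bar P=\deg P$. So equality holds for both $i$. $\square$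

The degree hypothesis matters: $b(1+3a)$ is reducible, although its reduction $b$ modulo $3$ is irreducible.

Which prime? Modulo $2$ we lose degree at once, since $R_{1,0}=b+a-2a^3\equiv b+a$. Modulo $3$ the map itself becomes very simple:
$$f_{a,b}(z)\equiv z^3+b\pmod 3,$$
and cubing is additive in characteristic $3$.

## 5. Modulo 3: an additive polynomial whose zero set is a graph

Let $F=\overline{\mathbb F}_3$. Iterating $z\mapsto z^3+b$ from $\pm a$ and using additivity of cubing gives, by induction on $j$,
$$U_j\equiv a^{3^j}+\sum_{i<j}b^{3^i},\qquad V_j\equiv-a^{3^j}+\sum_{i<j}b^{3^i}\pmod3.\tag{4}$$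

For $k\ge0$ put
$$\ell_k=a^{3^k}+a+\sum_{i=0}^{k-1}b^{3^i},\qquad \ell_0=2a .$$
We use the same formula over $\mathbb Z$ and over $F$. Its degree is $3^k$ in both cases. For example, $\ell_1=a^3+a+b$ and $\ell_2=a^9+a+b+b^3$. The second one is the reduction of $R_{2,0}$: in the expansion of Section 2, modulo $3$ only $-8a^9\equiv a^9$, $a$, $b$ and $b^3$ survive.

**Lemma 3 (reductions).** $R_{n,m}\equiv\ell_k^{\,e}\pmod3$, where $k=n-m$, and $e=1$ if $m\le1$, $e=2\cdot3^{m-1}$ if $m\ge2$. Moreover $\deg R_{n,m}$ equals the degree of its reduction, and equality holds in (3).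

*Proof.* For $m=0$, (4) gives $U_n+a\equiv\ell_n$. For $m=1$, $U_{n-1}-2a\equiv U_{n-1}+a\equiv\ell_{n-1}$. For $m\ge2$ rewrite
$$R_{n,m}=(u-v)^2+3(uv-a^2).\tag{5}$$
By (4), in $u-v=U_{n-1}-V_{m-1}$ the powers $b^{3^i}$ with $i<m-1$ cancel, so
$$u-v\equiv a^{3^{n-1}}+a^{3^{m-1}}+\sum_{i=m-1}^{n-2}b^{3^i}\equiv\ell_k^{\,3^{m-1}}\pmod3,\tag{6}$$
because raising $\ell_k$ to the power $3^{m-1}$ multiplies every exponent by $3^{m-1}$, and $3^k\cdot3^{m-1}=3^{n-1}$. (For $k=0$ the right side is $(2a)^{3^{m-1}}=2a^{3^{m-1}}$ over $\mathbb F_3$, as it should be.) Squaring gives $R_{n,m}\equiv\ell_k^{2\cdot3^{m-1}}$. The reductions have degrees $3^n$, $3^{n-1}$ and $2\cdot3^{n-1}$ in the three cases, so the upper bounds (3) are attained. $\square$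

So we must understand $\ell_k$. Write $T$ for the operator $g\mapsto g^3$ on $F[a,b]$; it is additive. Then
$$\ell_k=(T^k+1)\,a+(1+T+\dots+T^{k-1})\,b .$$
The two operators here are almost multiples of one another: $(1+T+\dots+T^{k-1})(T-1)=T^k-1$, which differs from $T^k+1$ by the constant $2$. So replacing $b$ by $b+(T-1)a=b+a^3-a$ should absorb everything in $a$ except one linear term. It does.

**Lemma 4.** In $F[a,b]$ put $t=b+a^3-a$ and $A(t)=\sum_{i<k}t^{3^i}$. Then $F[a,b]=F[a,t]$ and
$$\ell_k=A(t)-a .$$
Hence the homomorphism $\varphi:F[a,b]\to F[t]$ that keeps $t$ and sends $a$ to $A$ is surjective with kernel $(\ell_k)$, and $\varphi(b)=B$ with $B=t-A^3+A=-(t^{3^k}+t)$. In particular $F[a,b]/(\ell_k)\cong F[t]$, and $\ell_k$ is irreducible over $F$.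

*Proof.* Since $b=t-a^3+a$, the elements $a,t$ generate $F[a,b]$, and the substitution $b\leftrightarrow t$ is invertible, so $F[a,b]$ is the polynomial ring $F[a,t]$. By additivity of cubing, with a telescoping sum,
$$A(t)=\sum_{i<k}(b+a^3-a)^{3^i}=\sum_{i<k}b^{3^i}+\sum_{i<k}\left(a^{3^{i+1}}-a^{3^i}\right)=\sum_{i<k}b^{3^i}+a^{3^k}-a=\ell_k-2a=\ell_k+a .$$
So $\ell_k=A(t)-a$, and the kernel of the evaluation $a\mapsto A(t)$ on $F[a,t]$ is generated by $a-A(t)$. Next, $\varphi(b)=t-A^3+A$, and $A^3-A=t^{3^k}-t$ by telescoping, so $\varphi(b)=2t-t^{3^k}=-(t^{3^k}+t)$. The quotient $F[t]$ is a domain and $\ell_k$ is not constant, so $\ell_k$ is prime, hence irreducible. $\square$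

For $k=1$: $t-a=b+a^3-2a\equiv a^3+a+b=\ell_1$. For $k=0$: $A=0$, $B=-2t=t$, and $\varphi$ is the restriction to the line $a=0$, where $t=b$.

## 6. The case $m\le1$: the reduction is already irreducible

Let $n\ge1$ and $m\le1$, with $n\ge2$ if $m=1$. Put $R=R_{n,m}$. By Lemma 1 it is enough to exclude a factorization $R=R_1R_2$ with both degrees positive over $\overline{\mathbb Q}$; such a factorization has coefficients in some number field $K$. Let $\mathcal O$ be the localization of the ring of integers $\mathcal O_K$ at a prime above $3$. It is a discrete valuation ring, and its residue field is a finite field of characteristic $3$, which we embed in $F$. By Lemma 3, $\bar R=\ell_k$ has the same degree as $R$. Lemma 2 therefore gives $\ell_k=\bar R_1\bar R_2$ with both degrees positive, which contradicts Lemma 4. So $R_{n,0}$ $(n\ge1)$ and $R_{n,1}$ $(n\ge2)$ are irreducible over $\mathbb C$. The argument even shows that for $m\le1$ the polynomial $R_{n,m}$ stays absolutely irreducible in characteristic $3$.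

## 7. The case $m\ge2$: an Eisenstein argument along $\ell_k=0$

Now let $n\ge m\ge2$ and run the same argument. A factorization $R=R_1R_2$ reduces to $\ell_k^{\,e}=\bar R_1\bar R_2$ with both degrees positive. Since $e=2\cdot3^{m-1}\ge6$, this is no contradiction: $\bar R_1=\ell_k$, $\bar R_2=\ell_k^{\,e-1}$ is perfectly possible. In the example $D=4a^6-3a^2+3b^2$, all that survives is $a^6$, and the information must be in the part divisible by $3$.

Eisenstein's criterion deals with exactly this in one variable: a polynomial that is a power modulo $p$ is irreducible if its first-order correction at $p$ is nonzero where the power vanishes. Here the role of the variable is played by the irreducible polynomial $\ell_k$. Put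
$$q=3^{m-1},\qquad e=2q,\qquad R=R_{n,m}.$$

**Step 1. The first-order correction is not divisible by $\ell_k$.** We show that $R=\ell_k^{\,e}+3G$ with $G\in\mathbb Z[a,b]$ and $\ell_k\nmid\bar G$ over $F$.

By (6) we may write $u-v=\ell_k^{\,q}+3h$ with $h\in\mathbb Z[a,b]$. Insert this into (5):
$$R=\ell_k^{2q}+6h\ell_k^q+9h^2+3(uv-a^2)=\ell_k^{\,e}+3G,\qquad G=2h\ell_k^{\,q}+3h^2+uv-a^2 .$$
To test divisibility of $\bar G$ by $\ell_k$, apply $\varphi$ from Lemma 4, which kills $\ell_k$. By (6), $\varphi(\bar u)-\varphi(\bar v)=\varphi(\ell_k^{\,q})=0$. So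
$$\varphi(\bar G)=\varphi(\bar v)^2-A^2=\big(\varphi(\bar v)-A\big)\big(\varphi(\bar v)+A\big).$$

Next we compute $\varphi(\bar v)$. By (4) with $j=m-1$, and $B=t-(A^3-A)$,
$$\varphi(\bar v)=-A^{q}+\sum_{i<m-1}B^{3^i}=-A^q+\sum_{i<m-1}t^{3^i}-\sum_{i<m-1}\left(A^{3^{i+1}}-A^{3^i}\right)=-A^q+\sum_{i<m-1}t^{3^i}-A^q+A .$$
Since $-2=1$ in $F$, this is $A+A^q+\sum_{i<m-1}t^{3^i}$. But $A^q=\sum_{i<k}t^{3^{i+m-1}}=\sum_{i=m-1}^{n-2}t^{3^i}$, which continues the last sum:
$$\varphi(\bar v)=A+\sum_{i=0}^{n-2}t^{3^i}.$$
Therefore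
$$\varphi(\bar v)-A=\sum_{i=0}^{n-2}t^{3^i},\qquad \varphi(\bar v)+A=-A+\sum_{i=0}^{n-2}t^{3^i}=\sum_{i=k}^{n-2}t^{3^i},$$
where the second line of reasoning uses $2A=-A$ and $A=\sum_{i<k}t^{3^i}$. The first sum is not empty because $n\ge2$; the second is not empty because $k=n-m\le n-2$. So both are nonzero, $\varphi(\bar G)\ne0$, and $\ell_k\nmid\bar G$.

For $R_{2,2}=D$ one can see this directly. Here $\ell_0^6=64a^6$ and $D=64a^6+3(-20a^6-a^2+b^2)$; setting $a=0$ in $G=-20a^6-a^2+b^2$ leaves $b^2\ne0$. This agrees with the formulas above: both sums are $t$, and $t=b$ on the line $a=0$.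

**Step 2. $R$ is irreducible over $\mathbb Q$.** We show that any factorization over $\mathbb Q$ would make $\ell_k$ divide $\bar G$.

Suppose $R=R_1R_2$ over $\mathbb Q$ with both degrees positive. Apply Lemma 2 with $\mathcal O=\mathbb Z_{(3)}$, the rationals with denominator prime to $3$; its hypotheses hold by Lemma 3. We may assume $R_i\in\mathbb Z_{(3)}[a,b]$ and $\deg\bar R_i=\deg R_i>0$. Since $\bar R_1\bar R_2=\ell_k^{\,e}$ and $\ell_k$ is irreducible, unique factorization in $\mathbb F_3[a,b]$ shows that $\bar R_i$ is a nonzero constant times a power of $\ell_k$. Lifting the constants,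
$$R_i=c_i\,\ell_k^{\,e_i}+3H_i,\qquad c_i\in\mathbb Z_{(3)}^\times,\quad H_i\in\mathbb Z_{(3)}[a,b],\quad e_1+e_2=e,\quad c_1c_2\equiv1\pmod3,$$
and $e_i\ge1$ because $\deg\bar R_i>0$. Multiplying out and using $R=\ell_k^{\,e}+3G$,
$$3G=(c_1c_2-1)\,\ell_k^{\,e}+3\left(c_1\ell_k^{\,e_1}H_2+c_2\ell_k^{\,e_2}H_1\right)+9H_1H_2 .$$
Divide by $3$, which is allowed since $c_1c_2-1\in3\mathbb Z_{(3)}$, and reduce modulo $3$. The last term becomes $3H_1H_2\equiv0$, and every remaining term is divisible by $\ell_k$. So $\ell_k\mid\bar G$, contradicting Step 1.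

## 8. The node at the origin: from $\mathbb Q$ to $\mathbb C$

For $m\le1$ we worked over an arbitrary number field. Why did Step 2 use only $\mathbb Q$? Over a number field in which $3$ ramifies, a factor has the form $c_i\ell_k^{\,e_i}+\varpi H_i$ with a uniformizer $\varpi$, and the product contains $\varpi^2H_1H_2$. If $3$ is a unit times $\varpi^2$, this term has the same order as $3G$ and does not disappear after division by $3$. This is a real obstruction, as the polynomial
$$b^2-3a^2$$
shows. It has the form $b^2+3G$ with $G=-a^2$ not divisible by $b$ modulo $3$, so the argument of Step 2, with $b$ in place of $\ell_k$, proves it irreducible over $\mathbb Q$. Yet it equals $(b-\sqrt3\,a)(b+\sqrt3\,a)$.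

Note how this example factors: the two factors are exchanged by $\sqrt3\mapsto-\sqrt3$, and so are their tangent lines at the origin. For our $R$ the tangent lines at the origin will turn out to be $b=\pm a$, as for $D$. Those are rational lines, and no Galois automorphism can exchange them.

**Step 3. $R$ has lowest form $3(b-a)(b+a)$ at the origin.** Let $\mathfrak m=(a,b)$. If a polynomial $g$ lies in $\mathfrak m$, then $g^3-3a^2g+b\equiv b\pmod{\mathfrak m^3}$, and this is again in $\mathfrak m$. Starting from $\pm a\in\mathfrak m$,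
$$U_j\equiv V_j\equiv b\pmod{\mathfrak m^3}\qquad(j\ge1).\tag{7}$$
Since $n-1\ge1$ and $m-1\ge1$, both $u$ and $v$ are $b$ plus terms of degree at least $3$. So $u^2$, $uv$ and $v^2$ are all congruent to $b^2$ modulo $\mathfrak m^4$, and
$$R\equiv3b^2-3a^2=3(b-a)(b+a)\pmod{\mathfrak m^4}.$$

**Step 4. The factors over $\overline{\mathbb Q}$ form one Galois orbit.** We turn irreducibility over $\mathbb Q$ into a statement about the factors over $\overline{\mathbb Q}$. Fix a monomial order, and call a polynomial monic if its leading coefficient is $1$. Let $P_1$ be a monic irreducible factor of $R$ over $\overline{\mathbb Q}$. For $\tau\in\mathrm{Gal}(\overline{\mathbb Q}/\mathbb Q)$ let $P_1^\tau$ be obtained by applying $\tau$ to the coefficients. It is again monic and irreducible, and it divides $R^\tau=R$. Let $P_1,\dots,P_r$ be the distinct polynomials obtained in this way. They are pairwise non-proportional irreducible divisors of $R$, so $P_1\cdots P_r$ divides $R$. The product is fixed by the Galois group, so it lies in $\mathbb Q[a,b]$.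 Since $R$ is irreducible over $\mathbb Q$, we get $R=c\,P_1\cdots P_r$ with a constant $c$.

**Step 5. There is only one factor.** We use the rational tangents to show $r=1$. Suppose $r\ge2$. Since $R(0,0)=0$, some $P_i$ vanishes at the origin. The origin is a rational point, so $P_i^\tau(0,0)=\tau(P_i(0,0))=0$, and by transitivity all $P_i$ vanish there. The lowest form of $R$ is $c$ times the product of the lowest forms of the $P_i$, each of degree at least $1$; by Step 3 its degree is $2$. Hence $r=2$ and both $P_i$ have nonzero linear parts, whose product is proportional to $(b-a)(b+a)$. By unique factorization we may number them so that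
$$P_1=\lambda(b-a)+\cdots,\qquad P_2=\mu(b+a)+\cdots,\qquad\lambda\mu\ne0,$$
where the dots stand for terms of degree at least $2$. But $P_2=P_1^\tau$ for some $\tau$, so the linear part of $P_2$ is $\tau(\lambda)(b-a)$, which is not proportional to $b+a$. This contradiction gives $r=1$. So $R$ is irreducible over $\overline{\mathbb Q}$, and by Lemma 1 over $\mathbb C$.

Together with Section 6, all $R_{n,m}$ are irreducible in $\mathbb C[a,b]$.

## 9. From $R_{n,m}$ down to $\mathcal S_{n,m}$

**Step 6. The set defining $\mathcal S_{n,m}$ is $\pi(E)$.** We reduce to the choice $c=a$. Let $E\subset\mathbb C^2$ be the set of $(a,b)$ for which the minimal relation $(n,m)$ holds with $c=a$. Since $f_{-a,b}=f_{a,b}$, the minimal relation with $c=-a$ holds at $(a,b)$ if and only if $(-a,b)\in E$. As $\pi(-a,b)=\pi(a,b)$, both choices of $c$ have the same image under $\pi$. By (2), the relation at $(a,b)$ with $c$ is equivalent to the relation at $(a,-b)$ with $-c$, so nothing depends on the choice of square roots of $x$ and $y$ either. Hence $\mathcal S_{n,m}=\overline{\pi(E)}$.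

**Step 7. $\overline E=\{R_{n,m}=0\}$.** We check that removing the shorter relation removes only a proper closed subset.

* For $m=0$: $E=\{U_n=-a\}=\{R_{n,0}=0\}$.
* For $m=1$, $n\ge2$: with $u=U_{n-1}$, Section 3 gives $U_n-V_1=(u+a)^2(u-2a)$, so $E=\{u=2a,\ u\ne-a\}$. When $u=2a$, the equation $u=-a$ means $a=0$. So $E=\{R_{n,1}=0\}\setminus\{a=0\}$. The irreducible polynomial $R_{n,1}$ has degree $3^{n-1}>1$, so it does not divide $a$.
* For $m\ge2$: $U_n-V_m=(u-v)R_{n,m}$, so $E=\{R_{n,m}=0\}\setminus\{u=v\}$. Here $u-v\neq0$, since its reduction is $\ell_k^{\,q}\ne0$, and $\deg(u-v)\le3^{n-1}<2\cdot3^{n-1}=\deg R_{n,m}$. So $R_{n,m}$ does not divide $u-v$.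

In the last two cases, a polynomial that vanishes on $\{R_{n,m}=0\}$ is divisible by the irreducible polynomial $R_{n,m}$. So $E$ is a nonempty open subset of the irreducible curve $\{R_{n,m}=0\}$, and hence dense.

**Step 8. The image is closed and irreducible.** We show $\mathcal S_{n,m}=\pi(C)$ with $C=\{R_{n,m}=0\}$, and that this is an irreducible curve. The map $\pi$ is a finite morphism, hence closed; in our case this can be seen directly. The product of the four polynomials $R_{n,m}(\pm a,\pm b)$ is even in $a$ and in $b$, so it equals $M(a^2,b^2)$ for a nonconstant $M\in\mathbb C[x,y]$. A point $(x,y)=(a^2,b^2)$ satisfies $M=0$ if and only if one of its preimages $(\pm a,\pm b)$ lies on $C$. So $\pi(C)=\{M=0\}$ is a closed curve. By continuity $\pi(\overline E)\subset\overline{\pi(E)}$, and $\pi(\overline E)=\pi(C)$ is closed and contains $\pi(E)$. So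
$$\mathcal S_{n,m}=\overline{\pi(E)}=\pi(\overline E)=\pi(\{R_{n,m}=0\}).$$
If $\pi(C)=Z_1\cup Z_2$ with $Z_i$ closed, then $C$ is the union of its closed subsets $C\cap\pi^{-1}(Z_i)$. Since $C$ is irreducible, one of them is $C$, and then $\pi(C)=Z_i$. So $\mathcal S_{n,m}$ is an irreducible curve. This proves Theorem 1, and with it the conjecture for all $(n,m)\ne(1,1)$. $\blacksquare$

## 10. Equations, degrees, factorization and distinctness

The irreducible polynomials upstairs also determine the equations downstairs and separate the curves.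

**Theorem 2.**

1. (Exact equation.) If $n>m$, then $\pi^{-1}(\mathcal S_{n,m})$ has exactly two components, $\{R_{n,m}(\pm a,b)=0\}$, and up to a constant the reduced equation satisfies $Q_{n,m}(a^2,b^2)=R_{n,m}(a,b)\,R_{n,m}(-a,b)$. If $n=m\ge2$, then $\pi^{-1}(\mathcal S_{n,n})=\{R_{n,n}=0\}$ is irreducible and $Q_{n,n}(a^2,b^2)=R_{n,n}(a,b)$ up to a constant. Hence
$$\deg Q_{n,0}=3^n\ (n\ge1),\quad\deg Q_{n,1}=3^{n-1}\ (n\ge2),\quad\deg Q_{n,m}=2\cdot3^{n-1}\ (n>m\ge2),\quad\deg Q_{n,n}=3^{n-1}\ (n\ge2).$$
2. (Complete factorization.) For $m\ge1$ and $k=n-m\ge1$, the factorization into irreducibles of $\mathbb C[a,b]$ is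
$$f^n(a)-f^m(-a)=R_{k,0}^{\,2}\;R_{k+1,1}\;\prod_{j=2}^mR_{k+j,j},$$
with pairwise non-proportional factors. For $k=0$ it is $f^m(a)-f^m(-a)=-4a^3\prod_{j=2}^mR_{j,j}$.
3. (Distinctness.) The curves $\mathcal S_{n,m}$, $(n,m)\ne(1,1)$, are pairwise distinct. Consequently, the locus in the $(x,y)$-plane where $f^n(c)=f^m(-c)$ for some $c=\pm a$ has, for $n>m$, exactly the $m+1$ irreducible components $\mathcal S_{n-m+j,j}$, $0\le j\le m$. For $n=m\ge1$ it has exactly the $m$ components $\mathcal S_{j,j}$, $0\le j\le m$, $j\ne1$.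

The case $(2,0)$ in Section 2 was an instance of part 1, and Section 1 was part 2 for $n=m=2$.

**Proof of part 1, symmetry.** We record how $R=R_{n,m}$ behaves under sign changes. By (2) and $f_{-a,b}=f_{a,b}$ we have $f_{-a,-b}(z)=-f_{a,b}(-z)$. Iterating from $-a$ and from $a$, $U_j(-a,-b)=-U_j(a,b)$ and $V_j(-a,-b)=-V_j(a,b)$. Hence $R(-a,-b)=\varepsilon R(a,b)$ with $\varepsilon=-1$ for $m\le1$ and $\varepsilon=1$ for $m\ge2$.

**Proof of part 1, case $n>m$.** We show that the norm $N=R(a,b)R(-a,b)$ is the reduced equation pulled back. It is even in $a$. Since $R(a,-b)=\varepsilon R(-a,b)$ and $R(-a,-b)=\varepsilon R(a,b)$, we get $N(a,-b)=\varepsilon^2N(a,b)=N(a,b)$. So $N=\tilde N(a^2,b^2)$ for some $\tilde N\in\mathbb C[x,y]$. A point $(a^2,b^2)$ satisfies $\tilde N=0$ if and only if $R(a,b)=0$ or $R(-a,b)=0$, which by Theorem 1 and the evenness of $N$ means exactly that the point lies on $\mathcal S_{n,m}$. So $\{\tilde N=0\}=\mathcal S_{n,m}$ and $\pi^{-1}(\mathcal S_{n,m})=\{N=0\}$.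

The two factors are not proportional. Indeed, suppose $R(-a,b)=cR(a,b)$. Applying $a\mapsto-a$ once more gives $c^2=1$, so $c=\pm1$, and Lemma 3 gives $\ell_k(-a,b)^e=\pm\ell_k(a,b)^e$ over $F$. Both $\ell_k(a,b)$ and $\ell_k(-a,b)$ are irreducible, so they would be proportional. But $k\ge1$, so their linear parts are $b+a$ and $b-a$, which are not proportional in characteristic $3$. So $\pi^{-1}(\mathcal S_{n,m})$ has exactly the two stated components.

The polynomial $Q_{n,m}(a^2,b^2)$ vanishes on both components, so it is divisible by the two non-proportional irreducibles $R(\pm a,b)$, and hence by $N$. The quotient of two polynomials even in $a$ and in $b$ is again even in both, so $\tilde N\mid Q_{n,m}$ in $\mathbb C[x,y]$. Conversely $\tilde N$ vanishes on $\mathcal S_{n,m}$, whose reduced equation is $Q_{n,m}$, so $Q_{n,m}\mid\tilde N$. Hence they agree up to a constant.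

**Proof of part 1, case $n=m\ge2$.** Here $R$ itself descends. Since $f_{-a,b}=f_{a,b}$, $U_j(-a,b)=V_j(a,b)$. So $a\mapsto-a$ exchanges $u=U_{n-1}$ and $v=V_{n-1}$, and $R=R_{n,n}$, symmetric in $u,v$, is even in $a$. Moreover $R(a,-b)=R(-a,b)=R(a,b)$, because $\varepsilon=1$. So $R=\tilde N(a^2,b^2)$ with $\{\tilde N=0\}=\pi(\{R=0\})=\mathcal S_{n,n}$ and $\pi^{-1}(\mathcal S_{n,n})=\{R=0\}$. A factorization of $\tilde N$ would give one of $R$, so $\tilde N$ is irreducible and equals $Q_{n,n}$ up to a constant.

**Proof of part 1, degrees.** The substitution $x=a^2$, $y=b^2$ doubles the total degree. So $\deg Q_{n,m}=\deg R_{n,m}$ for $n>m$ and $\deg Q_{n,n}=\frac12\deg R_{n,n}$; now use the degrees in Lemma 3.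

**Proof of part 2.** We iterate (1), starting from $U_k-V_0=U_k+a$:
$$U_{k+m}-V_m=(U_k+a)\prod_{j=1}^m\left(U_{k+j-1}^2+U_{k+j-1}V_{j-1}+V_{j-1}^2-3a^2\right).$$
The factor with $j=1$ is $(U_k+a)(U_k-2a)$, and the factor with $j\ge2$ is $R_{k+j,j}$. For $k\ge1$ the first pieces combine to $(U_k+a)^2(U_k-2a)=R_{k,0}^2R_{k+1,1}$. For $k=0$ they give $(2a)^2(-a)=-4a^3$. All the $R$'s are irreducible by Theorem 1. By Lemma 3, $\deg R_{k+j,j}=2\cdot3^{k+j-1}$ for $j\ge2$, which strictly increases with $j$ and exceeds $3^k$. For $k\ge1$ this separates the factors with $j\ge2$ from each other and from $R_{k,0}$ and $R_{k+1,1}$, both of degree $3^k$; by (7), the linear parts of these two are $b+a$ and $b-2a$, so they are not proportional. For $k=0$ the same degrees separate the $R_{j,j}$ from each other and from $a$.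

**Proof of part 3, distinctness.** We recover $(n,m)$ from the reduction modulo $3$. Suppose $\mathcal S_{n,m}=\mathcal S_{n',m'}$, and put $k'=n'-m'$, with $e'$ the exponent that Lemma 3 attaches to $(n',m')$. By part 1, together with $\pi^{-1}(\mathcal S_{0,0})=\{a=0\}$ and $R_{0,0}=2a$, the curve $\{R_{n,m}=0\}$ is a component of the common preimage, and so
$$R_{n,m}(a,b)=c\,R_{n',m'}(\pm a,b)$$
for some sign and some constant $c$. Both polynomials have integer coefficients, so $c\in\mathbb Q^\times$; both have nonzero reduction modulo $3$, so $c\in\mathbb Z_{(3)}^\times$. Reducing, $\ell_k(a,b)^e$ and $\ell_{k'}(\pm a,b)^{e'}$ are proportional over $F$. The bases are irreducible, so they are proportional and $e=e'$; comparing degrees, $3^k=3^{k'}$, so $k=k'$. Since $e=1$ for $m\le1$ and $e=2\cdot3^{m-1}$ for $m\ge2$, either $m=m'$, and then $n=n'$, or $\{m,m'\}=\{0,1\}$. In the second case let $m=0$, $m'=1$. Then $k\ge1$, since otherwise $(n',m')=(1,1)$. So $R_{k,0}(a,b)$ is proportional to $R_{k+1,1}(\pm a,b)$. By (7) the linear parts are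 $b+a$ and $b\mp2a$, which are not proportional over $\mathbb C$ for either sign. This is a contradiction. (Modulo $3$ alone these two would not be separated: $R_{k+1,1}=R_{k,0}-3a$.)

**Proof of part 3, components.** We read off the locus from part 2. As in Step 6, the locus where $f^n(c)=f^m(-c)$ for some $c=\pm a$ is $\pi(\{U_n-V_m=0\})$. For $n>m$ and $k=n-m$, part 2 (or, for $m=0$, the definition of $R_{n,0}$) shows that it is the union of the sets $\pi(\{R_{k+j,j}=0\})=\mathcal S_{k+j,j}$ for $0\le j\le m$. For $n=m\ge1$ it is the union of $\pi(\{a=0\})=\mathcal S_{0,0}$ and the $\mathcal S_{j,j}$ for $2\le j\le m$. These are irreducible curves by Theorem 1 and pairwise distinct, so they are exactly the components: $m+1$ of them in the first case and $m$ in the second. $\blacksquare$
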